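# Equivalence of $k$-valued visibly pushdown transducers is decidable

## 1. Guessing "decidable", and testing the guess on small machines

Take two nondeterministic machines that read a word and produce a word. Suppose that no input ever has more than $k$ different outputs. Can an algorithm decide whether the two machines compute the same relation?

The first guess is "yes", for a simple reason. The machines below read one input letter per transition, so an input $u$ has finitely many runs and its set of outputs can be computed. If the two machines differ, trying all inputs one after the other will find a difference. A "no" thus has a finite witness, and what we lack is a finite witness for "yes". Let us fix the model and see what such a witness might look like.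

**Definition (VPT).** Let $\Sigma=\Sigma_c\uplus\Sigma_r\uplus\Sigma_i$ be an alphabet of call, return and internal symbols, and $\Delta$ an output alphabet. A *visibly pushdown transducer* is $T=(Q,I,F,\Gamma,\delta)$ with a finite state set $Q$, initial states $I\subseteq Q$, final states $F\subseteq Q$, a finite stack alphabet $\Gamma$ with a bottom symbol $\bot\notin\Gamma$, and a finite set $\delta$ of transitions of three kinds:

- call transitions $(q,a,w,q',\gamma)$ with $a\in\Sigma_c$, $w\in\Delta^*$, $\gamma\in\Gamma$: read $a$ in state $q$, push $\gamma$, output $w$, go to $q'$;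
- return transitions $(q,a,\gamma,w,q')$ with $a\in\Sigma_r$, $\gamma\in\Gamma\cup\{\bot\}$: read $a$ in state $q$ with $\gamma$ on top of the stack, pop $\gamma$ (but $\bot$ is never popped), output $w$, go to $q'$;
- internal transitions $(q,a,w,q')$ with $a\in\Sigma_i$: leave the stack unchanged, output $w$, go to $q'$.

A run starts in an initial state with the empty stack (only $\bot$). It is accepting if it ends in a final state with the empty stack. Its output is the concatenation of the outputs of its transitions. Put
$$R(T)=\{(u,v): T \text{ has an accepting run on } u \text{ with output } v\},\qquad T(u)=\{v:(u,v)\in R(T)\}.$$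
$T$ is *$k$-valued* if $|T(u)|\le k$ for all $u$, and *functional* if it is $1$-valued. $T_1,T_2$ are *equivalent* if $R(T_1)=R(T_2)$.

**Example 1.** Let $\Sigma_c=\{a\}$, $\Sigma_r=\{b\}$, with one state (initial and final), one stack symbol $\gamma$, and no transition on $\bot$. Let $T_1$ output $d$ on calls and $cd$ on returns; let $T_2$ output $dc$ on calls and $d$ on returns. On $ab$ both give $dcd$, so on $(ab)^n$ both give $(dcd)^n$. On $aabb$ they give $ddcdcd$ and $dcdcdd$, which differ. Infinitely many agreeing inputs prove nothing, but testing does find the difference.

**Example 2.** Same shape: $T_1$ outputs $d$ on calls and $dd$ on returns, while $T_2$ outputs $dd$ on calls and $d$ on returns. An accepted word has as many calls as returns. With $n$ calls, both outputs are $d^{3n}$, so $T_1$ and $T_2$ are equivalent. The finite witness is an invariant of all inputs.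

**Example 3.** Here only internal letters $1,2,3,\star,\bullet$ occur, and $\Delta=\{d\}$. The machine $T$ reads $j\in\{1,2,3\}$ and moves to one of three states $p_1,p_2,p_3$; on the way to $p_i$ it outputs $d$ if $i=j$ and $\varepsilon$ otherwise. In $p_i$ it loops on $\star$ with output $d$, and $\bullet$ leads to a final state with output $\varepsilon$. The machine $T'$ reads $j$ and moves either to $r_0$ with output $\varepsilon$ or to $r_1$ with output $d$; then it loops on $\star$ with output $d$, and $\bullet$ leads to a final state with output $\varepsilon$. Both machines are $2$-valued, and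
$$T(j\star^n\bullet)=\{d^n,d^{n+1}\}=T'(j\star^n\bullet).$$
They are equivalent, but $T$ has three runs for two values, and which runs coincide depends on $j$.

The problem comes from "Visibly Pushdown Transducers" (https://pageperso.lis-lab.fr/pierre-alain.reynier/publis/jcss18.pdf). Two known facts accompany it: equivalence of $k$-valued finite-state transducers is decidable, and equivalence of finite unions of functional VPT is decidable. It is tempting to write a $k$-valued VPT as a finite union of functional ones and to quote the second fact. This would need a decomposition theorem, which we do not have here. We take another road and use neither fact. The guess turns out to be right, in a stronger form.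

**Theorem B.** Given $k\ge1$, a $k$-valued VPT $T_2$ and an arbitrary VPT $T_1$, it is decidable whether $R(T_1)\subseteq R(T_2)$. Hence equivalence of $k$-valued VPT is decidable, uniformly in $k$.

The hypothesis on $T_2$ cannot be dropped. Section 10 shows that inclusion is undecidable for unrestricted $T_2$, even when $T_1$ is a deterministic finite-state transducer.

We use three textbook theorems. *Hilbert's basis theorem*: every ideal of $\mathbb Q[X_1,\dots,X_N]$ is finitely generated. *Tarski's theorem*: there is an algorithm that decides the truth in $\mathbb R$ of first-order sentences over the ordered field of reals. The *undecidability of the Post correspondence problem* (PCP) is used only in Section 10.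

## 2. Value sets computed bottom-up on terms

A well-nested word is a tree in disguise, and on a tree we can compute sets of outputs from the leaves upward. We therefore work on terms and return to VPT in Section 8.

**Definition (system).** Let $\mathcal F$ be a finite ranked alphabet and $\Delta$ a finite nonempty alphabet. A *system* $\mathcal S$ over $(\mathcal F,\Delta)$ is a finite state set $Q$ with finitely many rules
$$\rho:\quad q\leftarrow f\big[(q_1,i_1),\dots,(q_m,i_m)\big]:\ \omega ,$$
where $f\in\mathcal F$ has arity $n$, $m\ge0$, $q,q_j\in Q$, $i_j\in\{1,\dots,n\}$ and $\omega\in(\Delta\cup\{y_1,\dots,y_m\})^*$. We call $q$ the *head* of the rule. For a ground term $t=f(t_1,\dots,t_n)$ define by induction the finite sets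
$$S_q(t)=\bigcup_\rho\big\{\omega[v_1,\dots,v_m]: v_j\in S_{q_j}(t_{i_j}),\ 1\le j\le m\big\}\subseteq\Delta^*,\tag{1}$$
where $\rho$ ranges over the rules for $q$ and $f$, and $\omega[v_1,\dots,v_m]$ is $\omega$ with each $y_j$ replaced by $v_j$. A variable may occur several times in $\omega$, or not at all. For $G\subseteq Q$ put $S_G(t)=\bigcup_{q\in G}S_q(t)$.

In words, the pair $(q_j,i_j)$ asks child number $i_j$ for one of its values at state $q_j$. If $y_j$ does not occur in $\omega$, the pair only tests that such a value exists. If $S_{q'}(t)=\{c,d\}$, then the rule $q\leftarrow f[(q',1)]:y_1y_1$ gives $S_q(f(t))=\{cc,dd\}$, whereas $q\leftarrow f[(q',1),(q',1)]:y_1y_2$ gives $\{cc,cd,dc,dd\}$.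

**Example 2 as a system.** Use a constant $e$ and a binary symbol $g$, where $g(t,t')$ stands for "the word of $t$, then $a$, the word of $t'$, then $b$". The rules are
$$p_1\leftarrow e:\varepsilon,\quad p_1\leftarrow g[(p_1,1),(p_1,2)]:y_1\,d\,y_2\,dd,\qquad p_2\leftarrow e:\varepsilon,\quad p_2\leftarrow g[(p_2,1),(p_2,2)]:y_1\,dd\,y_2\,d.$$

**Example 3 as a system.** Use constants $e_1,e_2,e_3$ for the first letter and unary symbols $\star,\bullet$. The rules are, for $i,j\in\{1,2,3\}$ and $l\in\{0,1\}$:
$$p_j\leftarrow e_j:d,\qquad p_i\leftarrow e_j:\varepsilon\ (i\ne j),\qquad p_i\leftarrow\star[(p_i,1)]:y_1d,\qquad q\leftarrow\bullet[(p_i,1)]:y_1,$$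
$$r_0\leftarrow e_j:\varepsilon,\qquad r_1\leftarrow e_j:d,\qquad r_l\leftarrow\star[(r_l,1)]:y_1d,\qquad q'\leftarrow\bullet[(r_l,1)]:y_1.$$

**Theorem A.** There is an algorithm which, given $\mathcal S$, $F_1,F_2\subseteq Q$ and $k\ge1$, decides whether
$$|S_{F_2}(t)|\le k\ \text{ and }\ S_{F_1}(t)\subseteq S_{F_2}(t)\quad\text{for all ground terms } t.\tag{2}$$

## 3. Words as integer vectors, and Zariski closed invariants

**Encoding.** This step turns concatenation into polynomial arithmetic without losing information. Let $\Delta=\{d_1,\dots,d_s\}$ and $B=s+1\ge2$. Make $\mathbb R^2$ a monoid by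
$$(a,x)\cdot(a',x')=(aa',\ x+ax'),\qquad\text{unit }(1,0).$$
This is composition of the affine maps $z\mapsto az+x$, hence associative. Let $\mu:\Delta^*\to\mathbb Z^2$ be the homomorphism with $\mu(d_j)=(B,j)$. By induction on $n$,
$$\mu(d_{j_1}\cdots d_{j_n})=\Big(B^n,\ \sum_{i=1}^nj_iB^{i-1}\Big).\tag{3}$$
The first coordinate determines $n$. The second then determines its base-$B$ digits $j_i\in\{1,\dots,B-1\}$. So $\mu$ is injective. For instance, with $d_1=c$, $d_2=d$ and $B=3$, we get $\mu(cd)=(3,1)(3,2)=(9,7)$ and $\mu(dc)=(3,2)(3,1)=(9,5)$. Products in $\mathbb R^2$ are polynomials with integer coefficients in the entries of the factors.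

For a one-letter alphabet $\Delta=\{d\}$ we have $B=2$ and $\mu(d^n)=(2^n,2^n-1)$. Write $\lambda(t)=(t,t-1)$ for $t\in\mathbb R$. Then $\mu(d^n)=\lambda(2^n)$, and
$$\lambda(t)\cdot\lambda(t')=\big(tt',\ t-1+t(t'-1)\big)=\lambda(tt').\tag{4}$$

**Definition (closed sets).** A subset of $\mathbb R^N$ is *closed* if it is the common zero set of a family of real polynomials. $\overline A$ is the smallest closed set containing $A$.

Intersections of closed sets are closed (take the union of the families). Finite unions are closed (take all products of one polynomial from each family). Preimages under polynomial maps are closed (compose). So every condition built from polynomial equations with finitely many "and" and "or" is closed. Negation is not allowed: $\{x:x\neq0\}$ contains $A=\mathbb Z\setminus\{0\}$, but $\overline A=\mathbb R$ contains $0$. A small closure: $A=\{\lambda(2^n):n\ge0\}$ has as closure the line $\{\lambda(t):t\in\mathbb R\}$. Indeed the line is closed, and if $P$ vanishes on $A$, then $P(T,T-1)$ has infinitely many roots and is zero.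

**Lemma 1.** If $A\subseteq\mathbb Z^N$, then $\overline A=\{x\in\mathbb R^N:P(x)=0\}$ for a single polynomial $P$ with integer coefficients.

*Proof.* Let $f\in\mathbb R[X]$ vanish on $A$. The coefficients of $f$ span a finite-dimensional $\mathbb Q$-vector space; choosing a basis $(c_i)$, we write $f=\sum_ic_if_i$ with $f_i\in\mathbb Q[X]$ and the $c_i$ linearly independent over $\mathbb Q$. For $a\in A$ we have $\sum_ic_if_i(a)=0$ with $f_i(a)\in\mathbb Q$, so every $f_i(a)=0$. Hence each real polynomial vanishing on $A$ is a combination of rational ones vanishing on $A$, and $\overline A$ is the zero set of the ideal of all polynomials in $\mathbb Q[X]$ that vanish on $A$. By Hilbert's basis theorem this ideal has finitely many generators $g_1,\dots,g_l$, and we may clear denominators. Over $\mathbb R$, the $g_i$ vanish simultaneously exactly where $P=\sum_ig_i^2$ does. $\square$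

**Lemma 2.** Let $Z\subseteq\mathbb R^{N_1}\times\dots\times\mathbb R^{N_n}$ be closed and $A_1\times\dots\times A_n\subseteq Z$. Then $\overline{A_1}\times\dots\times\overline{A_n}\subseteq Z$.

*Proof.* We replace the factors one at a time. Suppose $\overline{A_1}\times\dots\times\overline{A_{i-1}}\times A_i\times\dots\times A_n\subseteq Z$. Fix points in all factors of this product except the $i$-th. The section $\{x\in\mathbb R^{N_i}:(\dots,x,\dots)\in Z\}$ is the preimage of $Z$ under a polynomial map, so it is closed. It contains $A_i$, hence $\overline{A_i}$. The fixed points were arbitrary, so the $i$-th factor may be replaced by $\overline{A_i}$. Induct on $i$. $\square$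

**The case of one value per state.** Suppose that for all $q$ and $f$ there is exactly one rule with head $q$ and symbol $f$. Then each $S_q(t)$ is a singleton, and the vector $v(t)\in(\mathbb R^2)^Q$ of its encoded values satisfies $v(f(t_1,\dots,t_n))=p_f(v(t_1),\dots,v(t_n))$ for a polynomial map $p_f$. Let $A=\{v(t)\}$ and $W=\overline A$. The set $Z=p_f^{-1}(W)$ is closed and contains $A\times\dots\times A$, so by Lemma 2
$$p_f(W\times\dots\times W)\subseteq W .$$
If $S_{q_1}(t)=S_{q_2}(t)$ for all $t$, then $W$ also lies in the closed set $\{x_{q_1}=x_{q_2}\}$. By Lemma 1, $W$ is the zero set of one integer polynomial. Conversely, if the zero set $W$ of some integer polynomial is stable under all $p_f$ and lies in $\{x_{q_1}=x_{q_2}\}$, then induction on $t$ gives $v(t)\in W$ and hence equality for all $t$. Whether a given polynomial has these properties is a first-order question about $\mathbb R$, and Tarski's theorem answers it. This is the finite witness for "yes".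

In Example 2 the set $\{x_{p_1}=x_{p_2}\}$ itself is not stable. With first child the unit and second child $x_{p_1}=x_{p_2}=(p,r)$, the two values at $g$ are
$$(2,1)(p,r)(4,3)=(8p,\,1+2r+6p),\qquad(4,3)(p,r)(2,1)=(8p,\,3+4r+4p),$$
which are equal only if $r=p-1$. But $W=\{x_{p_1}=x_{p_2}=\lambda(t):t\in\mathbb R\}$ is stable, because by (4) both rules send parameters $t,t'$ to $\lambda(8tt')$. For the constant $e$ we have $v(e)=(\lambda(1),\lambda(1))\in W$. Writing $x_{p_1}=(a,r)$ and $x_{p_2}=(a',r')$, this $W$ is the zero set of $(a-a')^2+(r-r')^2+(r-a+1)^2$.

## 4. Where one polynomial map per symbol stops working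

For larger $k$ the sensible first try is to give each state $k$ slots, to store the at most $k$ values of $S_q(t)$ there (with repetitions), and to update the slots by one polynomial map per symbol, each slot of the new vector being filled by a fixed product of old slots. This stops working at two points.

**Too many candidates.** In Example 3 with $k=2$, the state $q$ at $\bullet(t)$ receives candidate values from $p_1,p_2,p_3$, but has two slots. A fixed choice of two candidates comes from at most two of the states, say $p_i$ and $p_{i'}$ (possibly equal). Take $j\notin\{i,i'\}$ and $t=\star^n(e_j)$. Both chosen candidates are then $d^n$, and the value $d^{n+1}$ is lost. So no fixed choice of candidates works for all terms: the choice must depend on the term, and nothing so far tells us how.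

**Too many values.** A state of a $k$-valued machine need not have boundedly many values. Take one internal letter $\star$, a state $0$ that is initial and final, a state $s$, and the transitions $(0,\star,\varepsilon,0)$, $(0,\star,c,s)$, $(0,\star,d,s)$, $(s,\star,c,s)$, $(s,\star,d,s)$. Then $T(\star^n)=\{\varepsilon\}$, so $T$ is functional. But the runs from $0$ to $s$ on $\star^n$ output all words over $\{c,d\}$ of lengths $1,\dots,n$, which are $2^{n+1}-2$ words. Here $s$ could be removed. In a system, however, a state used only through a variable missing from $\omega$ is needed as a test, and its values may be unboundedly many.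

For the first point, the way out is not to find the choice. For one selection of candidates, the statement "the selected candidates exhaust all candidates" is a finite "and" of finite "or"s of polynomial equations, so it is closed. The statement "some selection works" is a finite union of such conditions, *so it is closed as well*. It holds at all vectors coming from terms, and by Lemma 2 it persists on the product of their closures. No rule for the choice is needed.

For the second point we keep slots only where they are affordable, and the following cancellation lemma shows that these are the only slots we need.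

**Lemma 3.** Let $\omega$ be a word over $\Delta\cup\{y_1,\dots,y_m\}$ in which $y_j$ occurs, and fix $v_l\in\Delta^*$ for $l\ne j$. Then $v\mapsto\omega[v_1,\dots,v_{j-1},v,v_{j+1},\dots,v_m]$ is injective.

*Proof.* The image has length $\mathrm{const}+r|v|$, where $r\ge1$ is the number of occurrences of $y_j$. So if $v,v'$ have equal images, then $|v|=|v'|$. In both images the first occurrence of $y_j$ is preceded by the same word. Comparing the next $|v|$ letters gives $v=v'$. $\square$

So if a rule for $q$ uses $y_j$ and the other variables have at least one value each, then $q$ has at least as many values as $q_j$. The proviso matters: if some other variable has no value, the rule produces nothing and $q_j$ may be as large as it likes. This is why we must record which states have values at all.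

## 5. Certificates

**Supports.** Let $D(t)=\{q:S_q(t)\neq\emptyset\}$. For $f$ of arity $n$ and $D_1,\dots,D_n\subseteq Q$, a rule $q\leftarrow f[(q_j,i_j)_j]:\omega$ is *enabled* at $(D_1,\dots,D_n)$ if $q_j\in D_{i_j}$ for all $j$. Let $f^\sharp(D_1,\dots,D_n)$ be the set of heads of enabled rules for $f$. By (1),
$$D(f(t_1,\dots,t_n))=f^\sharp(D(t_1),\dots,D(t_n)).$$
So $\mathfrak D=\{D(t):t\text{ a ground term}\}$ is the smallest family of subsets of $Q$ closed under all the maps $f^\sharp$ (constants included), and it is computable.

**Definition (certificate).** Fix $F_1,F_2,k$. A *certificate* consists of, for each $D\in\mathfrak D$, a set $E_D\subseteq D$ and a polynomial $P_D$ with integer coefficients on $X_D=(\mathbb R^2)^{E_D\times\{1,\dots,k\}}$. If $E_D=\emptyset$, then $X_D$ is a point and $P_D$ a constant. A point $x\in X_D$ has entries $x_{q,j}\in\mathbb R^2$, the $k$ slots of each $q\in E_D$. Put $W_D=\{x\in X_D:P_D(x)=0\}$. The conditions (C1)–(C5) below must hold.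

**(C1)** $(F_1\cup F_2)\cap D\subseteq E_D$ for all $D\in\mathfrak D$.

**(C2)** For all $f$ and $D_1,\dots,D_n\in\mathfrak D$, with $D=f^\sharp(D_1,\dots,D_n)$: if $q\leftarrow f[(q_j,i_j)_j]:\omega$ is enabled, $q\in E_D$, and $y_j$ occurs in $\omega$, then $q_j\in E_{D_{i_j}}$.

Given (C2), every variable that occurs in an enabled rule for a state with slots refers to a state with slots. So for $q\in E_D$ and $x=(x^1,\dots,x^n)\in X_{D_1}\times\dots\times X_{D_n}$ we can define the finite set of *candidates*
$$\Omega_q(x)=\Big\{\omega\big[y_j:=x^{i_j}_{q_j,c(j)}\big]\Big\}\subseteq\mathbb R^2.\tag{5}$$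
Here $\rho$ ranges over the enabled rules for $q$ and $f$, and $c$ over the maps to $\{1,\dots,k\}$ from the set of those $j$ for which $y_j$ occurs in $\omega$. Each $d\in\Delta$ is read as $\mu(d)$, and the product is taken in the monoid $\mathbb R^2$. The candidate with index $(\rho,c)$ is an integer polynomial function of $x$.

**(C3)** For all $f$, all $D_1,\dots,D_n\in\mathfrak D$, $D=f^\sharp(D_1,\dots,D_n)$, and all $x\in W_{D_1}\times\dots\times W_{D_n}$, there is $z\in W_D$ with $\{z_{q,1},\dots,z_{q,k}\}=\Omega_q(x)$ for every $q\in E_D$.

**(C4)** For all $D\in\mathfrak D$ and $x\in W_D$: $\{x_{q,j}:q\in F_1\cap D,\,j\le k\}\subseteq\{x_{q,j}:q\in F_2\cap D,\,j\le k\}$.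

**(C5)** For all $D\in\mathfrak D$ and $x\in W_D$: $|\{x_{q,j}:q\in F_2\cap D,\,j\le k\}|\le k$.

**Certificates can be checked.** (C1) and (C2) are finite checks. In (C3), the set equality says that each $z_{q,j}$ equals some candidate and that each candidate equals some $z_{q,j}$, which is a Boolean combination of polynomial equations. (C4) and (C5) are similar. So (C3)–(C5) are finitely many first-order sentences over $\mathbb R$ with integer coefficients. By Tarski's theorem, it is decidable whether given data form a certificate.

**A certificate for Example 3.** Take $F_1=\{q\}$, $F_2=\{q'\}$, $k=2$. The supports are $D_0=\{p_1,p_2,p_3,r_0,r_1\}$ for the terms $\star^n(e_j)$, $D_1=\{q,q'\}$ for the terms $\bullet(\star^n(e_j))$, and $\emptyset$ for everything above a $\bullet$. Put $E_D=D$ in all three cases, so (C1) and (C2) are clear. Let $W_{D_0}$ be the union over $j=1,2,3$ of the lines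
$$\big\{x: x_{p_j,\cdot}=\lambda(2t),\ x_{p_i,\cdot}=\lambda(t)\ (i\ne j),\ x_{r_0,\cdot}=\lambda(t),\ x_{r_1,\cdot}=\lambda(2t)\big\},\qquad t\in\mathbb R,$$
where both slots of a state hold the same entry. Let $W_{D_1}$ consist of all $x$ for which, for some $t\in\mathbb R$, the two slots of $q$ hold $\lambda(t),\lambda(2t)$ in some order, and so do those of $q'$. Let $P_\emptyset=0$. The sets $W_{D_0},W_{D_1}$ are finite unions of lines given by linear equations with integer coefficients. For each line take the sum of the squares of its equations, and multiply over the lines to get $P_{D_0},P_{D_1}$.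

Condition (C3) holds at $e_j$ with the point $t=1$ of the $j$-th line, since $\lambda(1)=\mu(\varepsilon)$ and $\lambda(2)=\mu(d)$. At $\star$ applied to $D_0$, (4) gives $\lambda(t)\cdot\mu(d)=\lambda(2t)$, so the point with parameter $t$ on line $j$ leads to the point with parameter $2t$ on line $j$. At $\bullet$ applied to $D_0$, we get $\Omega_q(x)=\Omega_{q'}(x)=\{\lambda(t),\lambda(2t)\}$, which fits into two slots each. On line $j$, the slots of $q$ can be filled from $p_j$ and one other $p_i$; this choice depends on the line, and (C3) permits that. All other applications of $\star,\bullet$ lead to $\emptyset$, where nothing is required beyond the single point of $X_\emptyset$. (C4) and (C5) hold on $W_{D_1}$ because the two sets are both $\{\lambda(t),\lambda(2t)\}$; for $D_0$ and $\emptyset$ they are empty statements.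

**Definition (representing).** $x\in X_D$ *represents* $t$ if $D(t)=D$ and $\{x_{q,1},\dots,x_{q,k}\}=\mu(S_q(t))$ for all $q\in E_D$.

**Lemma 4.** Assume (C2). If $x^i\in X_{D_i}$ represents $t_i$ for $1\le i\le n$, $t=f(t_1,\dots,t_n)$ and $D=D(t)$, then $\Omega_q(x)=\mu(S_q(t))$ for all $q\in E_D$.

*Proof.* A rule that is not enabled contributes nothing to $S_q(t)$, because some $S_{q_j}(t_{i_j})$ is empty. Consider an enabled rule for $q$ and $f$. If $y_j$ does not occur in $\omega$, then $v_j$ only needs to exist, and it does since $q_j\in D_{i_j}$. If $y_j$ occurs, then $q_j\in E_{D_{i_j}}$ by (C2), so the set of values $\mu(v_j)$, $v_j\in S_{q_j}(t_{i_j})$, is exactly $\{x^{i_j}_{q_j,1},\dots,x^{i_j}_{q_j,k}\}$. The choices of the occurring $v_j$ are independent of each other, as are the values $c(j)$. Since $\mu$ is a homomorphism, the values of the rule, encoded, are its candidates. $\square$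

## 6. Certificates exist exactly when the inclusion holds

**Proposition 5.** A certificate exists if and only if (2) holds.

**Soundness.** We first show that a certificate forces (2). By induction on $t$, some $z\in W_{D(t)}$ represents $t$: for $t=f(t_1,\dots,t_n)$ take $x^i\in W_{D(t_i)}$ representing $t_i$, and let $z\in W_{D(t)}$ be given by (C3). Then by Lemma 4, $\{z_{q,1},\dots,z_{q,k}\}=\Omega_q(x)=\mu(S_q(t))$ for all $q\in E_{D(t)}$. By (C1), all states of $(F_1\cup F_2)\cap D(t)$ have slots, and states outside $D(t)$ have no values. So (C4) and (C5) at $z$ say that $\mu(S_{F_1}(t))\subseteq\mu(S_{F_2}(t))$ and $|\mu(S_{F_2}(t))|\le k$. Since $\mu$ is injective, (2) follows.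

For the converse, assume (2). Then $S_{F_1\cup F_2}(t)=S_{F_2}(t)$ has at most $k$ elements for all $t$. We construct a certificate. It only has to exist; nothing in this direction needs to be computed.

**Step 1: choosing the slots.** This step fixes which states get slots. For $D\in\mathfrak D$ let
$$E_D=\{q\in D:\ |S_q(t)|\le k\text{ for all }t\text{ with }D(t)=D\}.$$

**Step 2: (C1) and (C2).** This step checks that the slots suffice. (C1) holds because $S_q(t)\subseteq S_{F_1\cup F_2}(t)$ for $q\in F_1\cup F_2$.

For (C2), let $f,D_1,\dots,D_n,D$, the enabled rule $\rho:q\leftarrow f[(q_l,i_l)_l]:\omega$ with $q\in E_D$, and $j$ with $y_j$ occurring in $\omega$ be given. Let $t'$ be any term with $D(t')=D_{i_j}$. Put $t_{i_j}=t'$, and for $i\ne i_j$ choose any $t_i$ with $D(t_i)=D_i$. Then $t=f(t_1,\dots,t_n)$ has $D(t)=D$. As $\rho$ is enabled, we can fix $v_l\in S_{q_l}(t_{i_l})$ for all $l\ne j$. By Lemma 3, $v\mapsto\omega[v_1,\dots,v,\dots,v_m]$ maps $S_{q_j}(t')$ injectively into $S_q(t)$, which has at most $k$ elements because $q\in E_D$. So $|S_{q_j}(t')|\le k$. As $\rho$ is enabled, $q_j\in D_{i_j}$; as $t'$ was arbitrary, $q_j\in E_{D_{i_j}}$.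

**Step 3: choosing the invariants.** This step defines $W_D$ as the closure of what is reached. Let $A_D$ be the set of all $x\in X_D$ that represent some term $t$ with $D(t)=D$. It consists of integer vectors. Each $t$ with $D(t)=D$ is represented by at least one $x\in A_D$: for $q\in E_D$ we have $1\le|S_q(t)|\le k$, so the encoded elements of $S_q(t)$ can be listed in $k$ slots, with repetitions. Put $W_D=\overline{A_D}$, and let $P_D$ be given by Lemma 1.

**Step 4: (C4) and (C5).** This step extends the target conditions from $A_D$ to $W_D$, by seeing that they are closed. The set of $x\in X_D$ satisfying the inclusion in (C4) is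
$$\bigcap_{q\in F_1\cap D,\ j}\ \ \bigcup_{q'\in F_2\cap D,\ j'}\{x:x_{q,j}=x_{q',j'}\},$$
which is closed and contains $A_D$ by (2). Hence it contains $W_D$.

A list of vectors has at most $k$ distinct members if and only if among any $k+1$ positions two carry the same vector. So the set of $x\in X_D$ satisfying (C5) is
$$\bigcap_J\ \bigcup_{\alpha\ne\beta\in J}\{x:x_\alpha=x_\beta\},$$
with $J$ ranging over the $(k+1)$-element sets of indices $(q,j)$, $q\in F_2\cap D$, $j\le k$. It is closed and contains $A_D$ by (2). Hence it contains $W_D$.

**Step 5: (C3).** This step carries the idea of Section 4: "some selection works" is closed. Fix $f$, $D_1,\dots,D_n\in\mathfrak D$ and $D=f^\sharp(D_1,\dots,D_n)$. For $q\in E_D$ let $C_q$ be the finite set of candidate indices $(\rho,c)$. It is nonempty, since $q\in D$ is the head of an enabled rule. A *selection* $\sigma$ assigns to each $(q,j)\in E_D\times\{1,\dots,k\}$ an element of $C_q$. It defines a polynomial map $x\mapsto z^\sigma(x)\in X_D$, where $z^\sigma(x)_{q,j}$ is the candidate with index $\sigma(q,j)$. Let $Z_\sigma$ be the set of all $x\in X_{D_1}\times\dots\times X_{D_n}$ such that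

1. for each $q\in E_D$ and each index in $C_q$, the corresponding candidate equals one of $z^\sigma(x)_{q,1},\dots,z^\sigma(x)_{q,k}$; and
2. $z^\sigma(x)\in W_D$.

Condition 1 is a finite "and" of finite "or"s of polynomial equations. Condition 2 defines the preimage of a closed set under a polynomial map. So $Z_\sigma$ is closed. There are finitely many selections, so $Z=\bigcup_\sigma Z_\sigma$ is closed.

We claim that $A_{D_1}\times\dots\times A_{D_n}\subseteq Z$. Let $x^i\in A_{D_i}$ represent $t_i$, and let $t=f(t_1,\dots,t_n)$, so $D(t)=D$. By Lemma 4, $\Omega_q(x)=\mu(S_q(t))$ for $q\in E_D$, and this set has at most $k$ elements by the definition of $E_D$. So there is a selection $\sigma$ with $\{z^\sigma(x)_{q,j}:j\le k\}=\Omega_q(x)$ for all $q\in E_D$. Condition 1 holds for this $\sigma$. Moreover $z^\sigma(x)$ represents $t$, so $z^\sigma(x)\in A_D\subseteq W_D$, which is condition 2. Thus $x\in Z_\sigma$.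

By Lemma 2, $W_{D_1}\times\dots\times W_{D_n}\subseteq Z$. Now let $x$ be any point of this product, and let $\sigma$ be a selection with $x\in Z_\sigma$. Put $z=z^\sigma(x)$. Then $z\in W_D$ by condition 2. Every entry $z_{q,j}$ is a candidate by construction, and every candidate is some $z_{q,j}$ by condition 1, so $\{z_{q,j}:j\le k\}=\Omega_q(x)$ for all $q\in E_D$. This is (C3). $\square$

The point $x$ in the last paragraph need not come from any terms, and different points may use different selections.

## 7. Two enumerations in parallel

*Proof of Theorem A.* Compute $\mathfrak D$ and run two procedures in parallel.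

1. Enumerate all candidate data $(E_D,P_D)_{D\in\mathfrak D}$ and check each by Tarski's theorem, as in Section 5. Stop with "yes" when a certificate is found.
2. Enumerate all ground terms $t$ and compute the finite sets $S_q(t)$. Stop with "no" when $|S_{F_2}(t)|>k$ or $S_{F_1}(t)\not\subseteq S_{F_2}(t)$.

The second procedure stops if and only if (2) fails. By Proposition 5, the first stops if and only if (2) holds. So exactly one of them stops, with the right answer. $\square$

There is one algorithm for all $k$. No complexity bound is claimed.

## 8. Nested words as terms, and the proof of Theorem B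

Let $T_\ell=(Q_\ell,I_\ell,F^0_\ell,\Gamma_\ell,\delta_\ell)$ for $\ell=1,2$ be VPT with $Q_1\cap Q_2=\emptyset$ and $\Gamma_1\cap\Gamma_2=\emptyset$. If $\Delta=\emptyset$, add a dummy letter.

**Terms.** Let $\mathcal F$ consist of a constant $e$, unary symbols $g_i$ for $i\in\Sigma_i$ and $g_b$ for $b\in\Sigma_r$, and binary symbols $g_{a,b}$ for $a\in\Sigma_c$, $b\in\Sigma_r$. The *yield* of a term is
$$Y(e)=\varepsilon,\quad Y(g_i(t))=Y(t)\,i,\quad Y(g_b(t))=Y(t)\,b,\quad Y(g_{a,b}(t,t'))=Y(t)\,a\,Y(t')\,b.$$
The symbol $g_b$ is meant for a return read on the empty stack, and $g_{a,b}$ for a matched pair. A term is *nested* if it contains no symbol $g_b$ with $b\in\Sigma_r$. It is *well-formed* if, at each occurrence of a symbol $g_{a,b}$, the second argument is nested. Nested terms are well-formed. For example, $g_{a,b}(g_b(e),e)$ is well-formed with yield $bab$. The term $g_{a,b}(e,g_b(e))$ is not well-formed: its yield is $abb$, whose first $b$ matches $a$, and the term that reads it correctly is $g_b(g_{a,b}(e,e))$.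

**The system.** The states are the pairs $(p,q)\in Q_1^2\cup Q_2^2$ and the symbols $[q]$, $q\in Q_1\cup Q_2$. The pair $(p,q)$ collects outputs of runs from $p$ to $q$ at any stack content; $[q]$ collects outputs of runs from an initial state to $q$ at the empty stack. For $\ell=1,2$, with all states in $Q_\ell$ and all transitions in $\delta_\ell$, the rules are:

- $(p,p)\leftarrow e:\varepsilon$ for all $p$, and $[q]\leftarrow e:\varepsilon$ for $q\in I_\ell$;
- for each internal transition $(q',i,w,q)$: $(p,q)\leftarrow g_i[((p,q'),1)]:y_1w$ for all $p$, and $[q]\leftarrow g_i[([q'],1)]:y_1w$;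
- for each call transition $(p',a,w,p'',\gamma)$ and return transition $(q'',b,\gamma,w',q)$ with the same $\gamma\in\Gamma_\ell$: $(p,q)\leftarrow g_{a,b}[((p,p'),1),((p'',q''),2)]:y_1\,w\,y_2\,w'$ for all $p$, and $[q]\leftarrow g_{a,b}[([p'],1),((p'',q''),2)]:y_1\,w\,y_2\,w'$;
- for each return transition $(q',b,\bot,w,q)$: $[q]\leftarrow g_b[([q'],1)]:y_1w$.

**Lemma 6.** If $t$ is nested, every run on $Y(t)$ from a configuration $(p,\sigma)$ ends with stack $\sigma$, and $S_{(p,q)}(t)$, for $p,q\in Q_\ell$, is the set of outputs of runs of $T_\ell$ on $Y(t)$ from $(p,\sigma)$ to $(q,\sigma)$, for any stack content $\sigma$. If $t$ is not nested, $S_{(p,q)}(t)=\emptyset$.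

*Proof.* Induction on $t$. Let $t$ be nested. For $t=e$, the only run on $\varepsilon$ from $(p,\sigma)$ stays there with output $\varepsilon$, and the only rules are $(p,p)\leftarrow e:\varepsilon$. For $t=g_i(t_1)$, a run on $Y(t_1)i$ from $(p,\sigma)$ reaches some $(q',\sigma)$ after $Y(t_1)$ by induction, then uses an internal transition $(q',i,w,q)$ and ends in $(q,\sigma)$. Its outputs are the words $vw$ with $v\in S_{(p,q')}(t_1)$, as in the rules. For $t=g_{a,b}(t_1,t_2)$, both arguments are nested. By induction, applied to $t_1$ with stack $\sigma$ and to $t_2$ with stack $\sigma\gamma$, a run on $Y(t_1)aY(t_2)b$ from $(p,\sigma)$ has the form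
$$(p,\sigma)\to(p',\sigma)\xrightarrow{\ a\ }(p'',\sigma\gamma)\to(q'',\sigma\gamma)\xrightarrow{\ b\ }(q,\sigma),$$
where the last transition pops the $\gamma$ pushed at $a$. The possible outputs of the parts on $Y(t_1)$ and $Y(t_2)$ are exactly $S_{(p,p')}(t_1)$ and $S_{(p'',q'')}(t_2)$. This matches the rules for $g_{a,b}$.

Now let $t$ be not nested. If the root is some $g_b$, no rule has a pair as head. Otherwise the root is $g_i$ or $g_{a,b}$ and some child is not nested. Every rule with a pair as head calls every child in a pair state. By induction, the non-nested child has no value there, so $S_{(p,q)}(t)=\emptyset$. $\square$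

**Lemma 7.** If $t$ is well-formed, every run on $Y(t)$ from stack $\bot$ ends with stack $\bot$, and $S_{[q]}(t)$, $q\in Q_\ell$, is the set of outputs of runs of $T_\ell$ on $Y(t)$ from some $(p_0,\bot)$, $p_0\in I_\ell$, to $(q,\bot)$. If $t$ is not well-formed, $S_{[q]}(t)=\emptyset$.

*Proof.* Induction on $t$. Let $t$ be well-formed. The cases $e$ and $g_i(t_1)$ are as in Lemma 6, with "from some $(p_0,\bot)$, $p_0\in I_\ell$" instead of "from $(p,\sigma)$". For $t=g_{a,b}(t_1,t_2)$, the term $t_1$ is well-formed and $t_2$ is nested. A run reaches some $(p',\bot)$ after $Y(t_1)$ by induction, goes to some $(p'',\bot\gamma)$ on $a$, to some $(q'',\bot\gamma)$ on $Y(t_2)$ by Lemma 6 with $\sigma=\bot\gamma$, and pops $\gamma$ on $b$. The outputs are those given by the rules. For $t=g_b(t_1)$, the stack after $Y(t_1)$ is $\bot$, so reading $b$ must use a transition $(q',b,\bot,w,q)$, and the stack stays $\bot$. This matches the rules for $g_b$.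

Now let $t$ be not well-formed. Suppose first that the root is some $g_{a,b}$ whose second argument is not nested. Every rule for $[q]$ and $g_{a,b}$ calls that argument in a pair state, where it has no value by Lemma 6. Otherwise the violating occurrence of a binary symbol lies below the root. It does not lie in the second argument of a binary root, because that argument is nested and hence well-formed. So it lies in the first (or only) argument, which is then not well-formed. Every rule for $[q]$ calls this argument in a state $[q']$, where it has no value by induction. $\square$

**Lemma 8.** Every word $u$ having a run from $(p_0,\bot)$ that ends with stack $\bot$ is $Y(t)$ for a well-formed $t$.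

*Proof.* The stack height depends only on the word read: start at $0$; a call adds $1$; a return subtracts $1$, or leaves the height at $0$ if it is $0$; an internal letter changes nothing. We show by induction on $|u|$: (a) if $u$ has final height $0$, then $u=Y(t)$ with $t$ well-formed; (b) if in addition no return is read at height $0$, then $t$ can be taken nested.

For $u=\varepsilon$ take $e$. Otherwise the last letter is not a call, since after a call the height is at least $1$. If $u=u'i$ with $i$ internal, then $u'$ has height $0$; apply induction to $u'$ and use $g_i$. Let $u=u'b$ with $b$ a return. Then $u'$ has height $0$ or $1$. If the height is $0$, which is impossible in case (b), apply (a) to $u'$ and use $g_b$.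

If $u'$ has height $1$, let $u''$ be the longest prefix of $u'$ of height $0$. The next letter must lead to a nonzero height, so it is a call $a$, and $u'=u''aw$. All prefixes of $u'$ longer than $u''$ have height at least $1$. So during $w$ the height starts at $1$, ends at $1$, and no return is read at height $1$. Measured from level $1$, this says that $w$ has final height $0$ and reads no return at height $0$. By (b), $w=Y(t_2)$ with $t_2$ nested. By (a), $u''=Y(t_1)$ with $t_1$ well-formed, and in case (b) we may take $t_1$ nested. Then $u=u''\,a\,w\,b=Y(g_{a,b}(t_1,t_2))$, and this term is well-formed, respectively nested. $\square$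

*Proof of Theorem B.* Put $F_\ell=\{[q]:q\in F^0_\ell\}$. By Lemma 7, $S_{F_\ell}(t)=T_\ell(Y(t))$ for well-formed $t$, and $S_{F_\ell}(t)=\emptyset$ for all other $t$. By Lemma 8, $T_\ell(u)=\emptyset$ unless $u$ is the yield of a well-formed term. Therefore
$$\text{(2) holds}\iff T_2\text{ is }k\text{-valued and }R(T_1)\subseteq R(T_2).$$
Theorem A decides the left side. If $T_2$ is promised to be $k$-valued, this decides $R(T_1)\subseteq R(T_2)$. For two $k$-valued VPT, testing both inclusions decides $R(T_1)=R(T_2)$. $\square$

## 9. Finite-valued systems without a given bound

**Theorem C.** For systems in the sense of Section 2 (in particular for VPT):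

1. $k$-valuedness of $S_F$, that is, $|S_F(t)|\le k$ for all $t$, is decidable, with $k$ part of the input.
2. Given $F_1,F_2$ such that $S_{F_2}$ is promised to be finite-valued, i.e. $\sup_t|S_{F_2}(t)|<\infty$, with no bound given and no assumption on $S_{F_1}$, it is decidable whether $S_{F_1}(t)\subseteq S_{F_2}(t)$ for all $t$. Hence equivalence of finite-valued systems is decidable.

*Proof.* (1) Apply Theorem A with $F_1=\emptyset$ and $F_2=F$; the inclusion in (2) is then empty. (2) Using (1), test $k=1,2,\dots$ until $S_{F_2}$ is found to be $k$-valued; the promise guarantees that this stops. Then apply Theorem A with this $k$. To compare two systems over the same $\mathcal F$, take the disjoint union of their state sets and test both inclusions. $\square$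

Some usual transducer formats are systems in different notation. A nondeterministic top-down tree-to-word rule $q(f(x_1,\dots,x_n))\to w_0\,q_1(x_{i_1})\,w_1\cdots q_m(x_{i_m})\,w_m$, with copying and deletion allowed and copies processed independently, is the rule $q\leftarrow f[(q_j,i_j)_j]:w_0y_1w_1\cdots y_mw_m$. A nondeterministic bottom-up rule $f(q_1(y_1),\dots,q_n(y_n))\to q(\omega)$, with copied outputs shared, is $q\leftarrow f[(q_1,1),\dots,(q_n,n)]:\omega$. Regular look-ahead is expressed by extra pairs $(q',i)$ for states $q'$ of a tree automaton, given rules with output $\varepsilon$, whose variable does not occur in $\omega$. Tree outputs are written in prefix notation, which is injective and compatible with substitution. So for finite-valued transducers of these kinds, inclusion and equivalence are decidable by Theorem C.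

## 10. Finite-valuedness of the right-hand side is necessary

**Theorem D.** The problem "given a functional, even deterministic, transducer $T_1$ and an arbitrary $T_2$, is $R(T_1)\subseteq R(T_2)$?" is undecidable, even for VPT without call and return symbols (real-time finite-state transducers). Consequently equivalence is undecidable for such unrestricted transducers.

*Proof.* We reduce from PCP: given morphisms $h,g:A^*\to\Delta^*$, is there $x\in A^+$ with $h(x)=g(x)$?

**Step 1: the left-hand side.** This machine guesses nothing; it offers every word as a possible common image. Take internal input letters $A\uplus\{\#\}\uplus\Delta$, and let $T_1$ be the deterministic transducer that outputs nothing on $x\#$ and copies $w$ afterwards, so that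
$$R(T_1)=\{(x\#w,w):x\in A^+,\ w\in\Delta^*\}.$$

**Step 2: a machine for "$v\ne h(x)$".** We want a transducer $T_h$ all of whose outputs $v$ on $x\#w$ differ from $h(x)$, and which produces all such $v$ of length at most $|w|$. Let $R(T_h)$ be the set of all $(x\#w,v)$, $x\in A^+$, $w\in\Delta^*$, such that one of the following holds:

- (α) $v$ is a proper prefix of $h(x)$;
- (β) $v=h(x)v'$ with $1\le|v'|\le|w|$;
- (γ) $v=v_1cv_2$ with $c\in\Delta$, where $v_1c'$ is a prefix of $h(x)$ for some letter $c'\ne c$, and $|v_2|\le|w|$.

In (α) and (β), $v$ and $h(x)$ have different lengths; in (γ) they differ at position $|v_1|+1$. So $v\ne h(x)$ for every pair in $R(T_h)$. Conversely, let $v\ne h(x)$ and $|v|\le|w|$. Either $v$ is a proper prefix of $h(x)$, which is (α); or $h(x)$ is a proper prefix of $v$, which is (β) since $|v'|\le|v|\le|w|$; or there is a first position where they carry different letters, which is (γ) since $|v_2|\le|v|\le|w|$.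

**Step 3: $T_h$ is a real-time finite-state transducer.** Write $x=x_1\cdots x_r$. The machine chooses one of the three modes at the start, and outputs nothing on $\#$.

In mode (α) it outputs $h$ letter by letter, at a guessed letter $x_j$ it outputs a proper prefix of $h(x_j)$, and nothing afterwards. Every such output is a proper prefix of $h(x)$. Conversely, for a proper prefix $v$ of $h(x)$, guess the smallest $j$ with $|v|<|h(x_1\cdots x_j)|$. In mode (β) it outputs $h(x)$ letter by letter. Then on each letter of $w$ it outputs either $\varepsilon$ or one arbitrary letter of $\Delta$, with at least one letter in total, which is remembered in the state. In mode (γ) it outputs $h$ letter by letter until a guessed $x_j$, where it outputs $v'c$ with $v'c'$ a prefix of $h(x_j)$ and $c\ne c'$. It outputs nothing more until $\#$, and then $\varepsilon$ or one arbitrary letter on each letter of $w$. The right guess for given $v_1$ is the letter $x_j$ whose image $h(x_j)$ covers position $|v_1|+1$ of $h(x)$.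

**Step 4: combining.** This step encodes the PCP instance. Define $T_g$ likewise from $g$, and let $T_2$ be the union of $T_h$ and $T_g$. Taking $v=w$ in Step 2, where $|v|\le|w|$ holds automatically,
$$(x\#w,w)\in R(T_2)\iff w\ne h(x)\ \text{ or }\ w\ne g(x).$$
So $R(T_1)\subseteq R(T_2)$ fails if and only if some $x\in A^+$ and $w$ satisfy $w=h(x)=g(x)$, that is, if and only if the PCP instance has a solution. Hence the inclusion problem is undecidable. Finally, $R(T_1)\subseteq R(T_2)$ holds if and only if the union of $T_1$ and $T_2$ is equivalent to $T_2$, so equivalence is undecidable as well. $\square$
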